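\title{Minimizing $3$-harmonic maps in every homotopy class of maps from $S^3$ to $S^2$}

\begin{abstract}
We prove that for every integer $d$ the infimum $e_d$ of the conformally invariant energy $\int_{S^3}|\nabla u|^3$ among maps $u\in W^{1,3}(S^3,S^2)$ of Hopf degree $d$ is attained. Moreover, $e_{d_1+d_2}<e_{d_1}+e_{d_2}$ for $d_1,d_2\neq0$, minimizing sequences are strongly compact modulo conformal transformations, and $e_d$ is comparable to $|d|^{3/4}$. A minimizing sequence can fail to converge only by splitting into two pieces of nonzero degree. We exclude this by gluing two minimizers along a small sphere after aligning their first-order Taylor expansions; an explicit computation shows that the neck joining them costs less energy than the two small balls that are removed.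
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S^3$ and $S^2\subset\mathbb R^3$ carry their standard round metrics. The $3$-energy of a map $u:S^3\to S^2$ is
\[
E(u)=\int_{S^3}|\nabla u|^3\,d\mathrm{vol},
\]
where $|\nabla u|$ is the Hilbert--Schmidt norm of the differential. It is finite on the space $W^{1,3}(S^3,S^2)$ of maps $u\in W^{1,3}(S^3,\mathbb R^3)$ with $|u|=1$ almost everywhere. The exponent equals the dimension of the domain, and this makes $E$ invariant under conformal diffeomorphisms of $S^3$.

Homotopy classes of continuous maps $S^3\to S^2$ form the group $\pi_3(S^2)\simeq\mathbb Z$ and are indexed by the Hopf degree (or Hopf invariant); for a smooth map it is the linking number of the preimages of two regular values. A map in $W^{1,3}(S^3,S^2)$ need not be continuous, but it still has a well-defined Hopf degree $\deg u$, which depends continuously on $u$ in the $W^{1,3}$ norm (Section~\ref{sec:degree}). For $d\in\mathbb Z$ put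
\[
e_d=\inf\{E(u): u\in W^{1,3}(S^3,S^2),\ \deg u=d\}.
\]
Every integer is the degree of a smooth map, so $e_d<\infty$; and $e_0=0$ is attained by the constants. We say that the class of degree $d$ \emph{admits a minimizing $3$-harmonic map} if $e_d$ is attained. The name is justified: if $u$ attains $e_d$ and $\psi:S^3\to\mathbb R^3$ is smooth, then $(u+t\psi)/|u+t\psi|$ has degree $d$ for small $t$, and differentiating its energy at $t=0$ gives $\operatorname{div}(|\nabla u|\nabla u)+|\nabla u|^3u=0$ in the weak sense.

The question of which homotopy classes admit a minimizing $3$-harmonic map is posed as open in \cite{fibrations}. Three facts are known: (i) $e_d>0$ for $d\neq0$; (ii) $\log e_d/\log d\to3/4$ as $d\to+\infty$; (iii) infinitely many classes admit a minimizer. We answer the question.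

\begin{theorem}\label{thm:existence}
For every $d\in\mathbb Z$ the infimum $e_d$ is attained: every homotopy class of maps from $S^3$ to $S^2$ admits a minimizing $3$-harmonic map.
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] $e_{d_1+d_2}<e_{d_1}+e_{d_2}$ for all $d_1,d_2\neq0$.
\item[(b)] For $d\neq0$, every minimizing sequence for $e_d$ is relatively compact in the strong topology of $W^{1,3}(S^3)$ after composition with suitable orientation-preserving conformal diffeomorphisms of $S^3$. In particular, the set of minimizers is compact modulo the conformal group.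
\item[(c)] There are constants $0<c<C$ with $c|d|^{3/4}\le e_d\le C|d|^{3/4}$ for all $d$.
\end{enumerate}
\end{theorem}

The facts (i)--(iii) are not used in the proofs; (i) and (ii) follow from Theorem~\ref{thm:more}(c), and (iii) follows from Theorem~\ref{thm:existence}.

\subsection*{The obstruction}
A minimizing sequence has a weakly convergent subsequence, but the degree is not weakly continuous. Write $S^3=\mathbb R^3\cup\{\infty\}$ and let $u$ be smooth. The maps $x\mapsto u(kx)$ have the energy and the degree of $u$, and they converge weakly to the constant $u(\infty)$. This particular degeneration can be undone by a dilation. What cannot be undone is a sequence that carries degree $d'$ at one scale and degree $d''=d-d'$ at another. Proposition~\ref{prop:compact} shows that this is the only failure: if $e_d$ is not attained, then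
\begin{equation}\label{eq:split}
e_d\ge e_{d'}+e_{d''}\qquad\text{for some } d',d''\neq0 \text{ with } d'+d''=d .
\end{equation}

The exponent $3/4$ suggests that \eqref{eq:split} should not happen. The Hopf degree is an integral that is quartic in $\nabla u$ (Proposition~\ref{prop:whitehead}), while the energy is cubic, so $e_d$ behaves like $|d|^{3/4}$, and $|d|^{3/4}$ is strictly subadditive. Sublinear growth already yields infinitely many attained classes. Indeed, let $e_*=\min_{d\ne0}e_d>0$. Each piece in \eqref{eq:split} has minimal energy at most $e_d-e_*$, so repeated splitting ends with $d=\sum_i d_i$, all $e_{d_i}$ attained and $e_d\ge\sum_i e_{d_i}$. If the attained degrees were bounded by $D$, there would be at least $|d|/D$ pieces, and $e_d\ge e_*|d|/D$ would grow linearly. But growth rates say nothing about a given class; they do not exclude $e_2=2e_1$.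

\subsection*{The method}
We prove the strict inequality $e_{d_1+d_2}<e_{d_1}+e_{d_2}$ by a local construction whenever $e_{d_1}$ and $e_{d_2}$ are attained (Proposition~\ref{prop:strict}). Remove a small ball from the domain of each minimizer, at a point where the gradient is not zero, and join the two boundary spheres. Removing balls of radius about $r$ saves energy of order $r^3$. Joining the two boundary values costs energy of the same order, so the constants must be compared. After rotations and dilations the two differentials take the forms $y\mapsto(y_1,ay_2,0)$ and $y\mapsto(y_1,by_2,0)$ with $a,b\in[0,1]$, and this alignment is compatible with orientation because a linear map $\mathbb R^3\to\mathbb R^2$ has a kernel. An explicit interpolation between the two linear maps then costs less than is saved. Finally, an induction on the value of $e_d$ combines \eqref{eq:split} with the strict inequality. No regularity theory for minimizers is needed.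

Section~\ref{sec:tools} collects the analytic tools, and Section~\ref{sec:degree} treats the degree and its additivity under cutting along a sphere. Section~\ref{sec:doubling} carries out the gluing in the simplest case, two copies of one minimizer, where no interpolation is needed. Section~\ref{sec:neck} treats two different minimizers, Section~\ref{sec:compact} analyzes minimizing sequences, and Sections~\ref{sec:proofs} and~\ref{sec:growth} prove the theorems.

\section{Conventions and analytic tools}\label{sec:tools}

If a metric $g$ on a $3$-manifold is replaced by $\lambda^2g$, the norm of a $1$-form is multiplied by $\lambda^{-1}$, the norm of a $2$-form by $\lambda^{-2}$, and the volume form by $\lambda^3$. Hence $E$, the $L^3$ norm of $1$-forms and the $L^{3/2}$ norm of $2$-forms are conformally invariant. We identify $S^3=\mathbb R^3\cup\{\infty\}$ by stereographic projection, with the orientation of $\mathbb R^3$, and compute with the Euclidean metric: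
\[
E(u;\Omega)=\int_\Omega|\nabla u|^3\,dx,\qquad E(u)=E(u;\mathbb R^3).
\]
$B_r(x)$ is the Euclidean ball of radius $r$ centered at $x$, $B_r=B_r(0)$, and complements $B^c$ are taken in $S^3$. Translations, dilations and rotations in $SO(3)$ are orientation-preserving conformal diffeomorphisms of $S^3$. Reflections of $\mathbb R^3$ and the inversion $x\mapsto x_0+r^2(x-x_0)/|x-x_0|^2$ in the sphere $\partial B_r(x_0)$ are orientation-reversing ones. Since these maps are smooth diffeomorphisms of $S^3$, composition with them preserves $W^{1,3}(S^3)$ and strong convergence in it. We write $\pi(z)=z/|z|$ for $z\in\mathbb R^3\setminus\{0\}$.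

All constructions below cut a map along a sphere and modify it on one side. They rest on the following standard facts.
\begin{enumerate}
\item[(T1)] \emph{Gluing.} If $B$ is a ball, then maps in $W^{1,3}(B)$ and $W^{1,3}(B^c)$ with the same trace on $\partial B$ define a map in $W^{1,3}(S^3)$. Conversely, the inner and outer traces of a map in $W^{1,3}(S^3)$ agree.
\item[(T2)] \emph{Slicing.} If $u\in W^{1,3}_{\mathrm{loc}}(\mathbb R^3)$ and $x\in\mathbb R^3$, then for almost every $s>0$ the restriction $f=u|_{\partial B_s(x)}$ lies in $W^{1,3}(\partial B_s(x))$, equals the trace of $u$, and its gradient $\nabla f$ along the sphere is the tangential part of $\nabla u$.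
\item[(T3)] \emph{Morrey's inequality.} Since $3>2$, $W^{1,3}(\partial B_s)$ embeds compactly in $C^0(\partial B_s)$, and by scaling from the unit sphere
\[
\operatorname{osc}f\le C\Big(s\int_{\partial B_s}|\nabla f|^3\Big)^{1/3}
\]
with $C$ independent of $s$.
\item[(T4)] \emph{Radial extension.} Let $g\in W^{1,3}(\partial B_s,\mathbb R^3)$, $0\le s_0<s$, let $\lambda$ be Lipschitz on $[s_0,s]$, and assume $\lambda(\rho)=\rho/s$ if $s_0=0$. Put $G(y)=\lambda(|y|)\,g(sy/|y|)$. Then $G\in W^{1,3}(B_s\setminus \overline{B_{s_0}})$ (or $W^{1,3}(B_s)$ if $s_0=0$), its traces are its boundary values, $g\mapsto G$ is a bounded linear map, and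
\[
|\nabla G|^2=\lambda'^2|g|^2+\lambda^2\frac{s^2}{|y|^2}|\nabla g|^2,\qquad \int_{s_0<|y|<s}F\Big(\frac{sy}{|y|}\Big)dy\le(s-s_0)\int_{\partial B_s}F\quad (F\ge0).
\]
For smooth $g$ the map $G$ is Lipschitz and the formulas are polar coordinates; the general case follows by density.
\item[(T5)] \emph{Projection.} $d\pi_z$ is $|z|^{-1}$ times the orthogonal projection onto $z^\perp$. If $\Omega$ is a ball or an annulus and $\Phi\in W^{1,3}(\Omega,\mathbb R^3)$ satisfies $|\Phi|\ge\frac12$, then $\pi\circ\Phi\in W^{1,3}(\Omega,S^2)$, its trace is $\pi$ of the trace of $\Phi$, and $|\nabla(\pi\circ\Phi)|\le|\nabla\Phi|/|\Phi|$. If $\Phi_k\to\Phi$ in $W^{1,3}$ and $|\Phi_k|\ge\frac12$, then $\pi\circ\Phi_k\to\pi\circ\Phi$ in $W^{1,3}$.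
\item[(T6)] \emph{Uniform convexity.} If $F_k\rightharpoonup F$ weakly in $L^3$ and $\limsup\|F_k\|_3\le\|F\|_3$, then $F_k\to F$ strongly in $L^3$.
\end{enumerate}
Fact (T3) is where the exponent matters: two boundary maps that are uniformly close can be joined by a segment in $\mathbb R^3$ that avoids the origin, and then projected to $S^2$.

\section{The Hopf degree of Sobolev maps}\label{sec:degree}

Smooth maps are dense in $W^{1,3}(S^3,S^2)$, and for each $u\in W^{1,3}(S^3,S^2)$ all smooth maps sufficiently close to $u$ in $W^{1,3}$ are homotopic to each other \cite{SU,White}. The degree of $u$ is by definition the Hopf degree of these approximations. To cut and glue maps we need an integral formula for it.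

Let $\omega$ be the area form of $S^2$, so $\int_{S^2}\omega=4\pi$. Its pullback is $u^*\omega(X,Y)=u\cdot(du\,X\times du\,Y)$; thus $|u^*\omega|\le C|\nabla u|^2$ and $u^*\omega\in L^{3/2}$. For smooth $u$ the form $u^*\omega$ is closed, hence exact because $H^2(S^3)=0$, and Whitehead's formula states that
\begin{equation}\label{eq:whitehead}
\deg u=\frac1{16\pi^2}\int_{S^3}\alpha\wedge u^*\omega\qquad\text{whenever } d\alpha=u^*\omega .
\end{equation}
For a $1$-form $\alpha\in L^3$ and a $2$-form $F\in L^{3/2}$ we write $d\alpha=F$ if $\int_{S^3}\alpha\wedge d\zeta=\int_{S^3}F\wedge\zeta$ for all smooth $1$-forms $\zeta$; for smooth forms this agrees with the usual meaning because $d(\alpha\wedge\zeta)=d\alpha\wedge\zeta-\alpha\wedge d\zeta$.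

\begin{proposition}\label{prop:whitehead}
For every $u\in W^{1,3}(S^3,S^2)$ there is a $1$-form $\alpha\in L^3$ with $d\alpha=u^*\omega$ and $\|\alpha\|_3\le C\|u^*\omega\|_{3/2}$, and \eqref{eq:whitehead} holds for every $\alpha\in L^3$ with $d\alpha=u^*\omega$. The degree is continuous on $W^{1,3}(S^3,S^2)$.
\end{proposition}

\begin{proof}
The map $u\mapsto u^*\omega$ is continuous from $W^{1,3}(S^3,S^2)$ to $L^{3/2}$. Indeed, let $u_j\to u$ in $W^{1,3}$ and, along a subsequence, almost everywhere. In a chart,
\[
u_j\cdot(\partial_iu_j\times\partial_ku_j)-u\cdot(\partial_iu\times\partial_ku)=u_j\cdot(\partial_iu_j\times\partial_ku_j-\partial_iu\times\partial_ku)+(u_j-u)\cdot(\partial_iu\times\partial_ku).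
\]
The first term tends to $0$ in $L^{3/2}$ by H\"older's inequality and the second by dominated convergence. Every subsequence has such a further subsequence, so the whole sequence converges.

Let $\Delta=dd^*+d^*d$ be the Hodge Laplacian of the round metric. Since $H^2(S^3)=0$, it is invertible on $2$-forms, and by elliptic estimates and the Sobolev embedding $d^*\Delta^{-1}:L^{3/2}\to W^{1,3/2}\subset L^3$ is bounded. Put $\alpha_u=d^*\Delta^{-1}u^*\omega$ and $H(u)=\frac1{16\pi^2}\int\alpha_u\wedge u^*\omega$. Then $u\mapsto\alpha_u$ is continuous into $L^3$ and $H$ is continuous. If $F$ is a smooth closed $2$-form, then $d\Delta^{-1}F$ is exact and harmonic, hence zero, and so $F=dd^*\Delta^{-1}F$. Thus for smooth $u$ we have $d\alpha_u=u^*\omega$ and $H(u)=\deg u$. Both identities pass to the limit along smooth approximations $u_j\to u$. This gives the existence of $\alpha$ and the continuity of $\deg=H$.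

If $\alpha\in L^3$ is another primitive, then $\beta=\alpha-\alpha_u$ satisfies $\int\beta\wedge d\zeta=0$ for smooth $\zeta$, so $\int\beta\wedge u^*\omega=\lim_j\int\beta\wedge d\alpha_{u_j}=0$.
\end{proof}

\begin{corollary}\label{cor:degree}
Let $u\in W^{1,3}(S^3,S^2)$.
\begin{enumerate}
\item[(a)] If $\Phi$ is a diffeomorphism of $S^3$, then $\deg(u\circ\Phi)=\deg u$ when $\Phi$ preserves orientation and $\deg(u\circ\Phi)=-\deg u$ otherwise. In particular $e_{-d}=e_d$.
\item[(b)] $\deg(T\circ u)=\deg u$ for every $T\in O(3)$.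
\item[(c)] There is $c>0$ with $e_d\ge c|d|^{3/4}$ for all $d$. Hence $\{d:e_d\le M\}$ is finite for each $M$, the number $e_*=\min_{d\neq0}e_d$ is positive, and $E(u)<e_*$ implies $\deg u=0$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) If $d\alpha=u^*\omega$, then $d\Phi^*\alpha=(u\circ\Phi)^*\omega$, and $\int\Phi^*(\alpha\wedge u^*\omega)=\pm\int\alpha\wedge u^*\omega$. For $e_{-d}=e_d$ take a reflection. (b) $T^*\omega=(\det T)\,\omega$, so both factors in \eqref{eq:whitehead} are multiplied by $\det T=\pm1$. (c) $16\pi^2|\deg u|\le\|\alpha_u\|_3\|u^*\omega\|_{3/2}\le C\|u^*\omega\|_{3/2}^2\le C'E(u)^{4/3}$.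
\end{proof}

The next lemma cuts a map $u$ along a sphere and closes both halves with the same cap $w$. The integrand in \eqref{eq:whitehead} is not local in $u$, because $\alpha$ is a primitive on the whole sphere. The point of the proof is to choose primitives that agree on one side of the cut and to show that they glue across it.

\begin{lemma}[Additivity]\label{lem:add}
Let $B\subset\mathbb R^3$ be a ball, $\Sigma=\partial B$, and $\tau$ the inversion in $\Sigma$. Let $u\in W^{1,3}(S^3,S^2)$ and $w\in W^{1,3}(B,S^2)$ have the same trace on $\Sigma$. Put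
\[
u'=\begin{cases}w&\text{on }B,\\ u&\text{on }B^c,\end{cases}\qquad
v=\begin{cases}u&\text{on }B,\\ w\circ\tau&\text{on }B^c.\end{cases}
\]
Then $u',v\in W^{1,3}(S^3,S^2)$, $\deg u=\deg u'+\deg v$, and $E(v)=E(u;B)+E(w;B)$.
\end{lemma}

\begin{proof}
Since $\tau|_\Sigma=\mathrm{id}$, the traces match and $u',v\in W^{1,3}$ by (T1). The energy identity is conformal invariance.

\emph{Primitives that agree on $B^c$.} Choose $\alpha,\beta\in L^3$ with $d\alpha=u^*\omega$ and $d\beta=u'^*\omega$. In the interior of $B^c$ the form $\alpha-\beta$ is closed, so $\mu=\tau^*(\alpha-\beta)$ is a closed $L^3$ form on $B$. Pulling $\mu$ back by dilations of ratio $t<1$ about the center of $B$ and mollifying, we obtain closed forms $\mu_j$, smooth near $\overline B$, with $\mu_j\to\mu$ in $L^3(B)$. Their primitives of mean zero form a Cauchy sequence in $W^{1,3}(B)$ by Poincar\'e's inequality, so $\mu=d\varphi$ with $\varphi\in W^{1,3}(B)$. Extend $\varphi$ to $S^3$ by $\varphi\circ\tau$ on $B^c$; then $\varphi\in W^{1,3}(S^3)$ and $d\varphi=\alpha-\beta$ on $B^c$.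 By density of smooth functions $\int d\varphi\wedge d\zeta=0$ for smooth $\zeta$, so we may replace $\beta$ by $\beta+d\varphi$. Now $\alpha=\beta$ on $B^c$.

For smooth $1$-forms $\zeta$ on $S^3$ define the boundary terms
\[
T_\alpha(\zeta)=\int_B(\alpha\wedge d\zeta-u^*\omega\wedge\zeta),\qquad T_\beta(\zeta)=\int_B(\beta\wedge d\zeta-w^*\omega\wedge\zeta).
\]
The integrals over $S^3$ of $\alpha\wedge d\zeta-u^*\omega\wedge\zeta$ and $\beta\wedge d\zeta-u'^*\omega\wedge\zeta$ vanish, and the integrands agree on $B^c$. Hence $T_\alpha=T_\beta$.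

\emph{A primitive of $v^*\omega$.} Let $\gamma=\alpha$ on $B$ and $\gamma=\tau^*(\beta|_B)$ on $B^c$; then $\gamma\in L^3$. We claim $d\gamma=v^*\omega$. Let $\eta$ be a smooth $1$-form. Since $\tau^2=\mathrm{id}$ and $\tau$ reverses orientation, the integral of $\gamma\wedge d\eta-v^*\omega\wedge\eta=\tau^*(\beta\wedge d\tau^*\eta-w^*\omega\wedge\tau^*\eta)$ over $B^c$ is $-T_\beta(\tau^*\eta)$. Therefore
\[
\int_{S^3}(\gamma\wedge d\eta-v^*\omega\wedge\eta)=T_\alpha(\eta)-T_\beta(\tau^*\eta)=T_\alpha(\xi),\qquad \xi=\eta-\tau^*\eta .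
\]
The form $\xi$ is smooth, and its pullback to $\Sigma$ vanishes because $\tau|_\Sigma=\mathrm{id}$. Let $B=B_r(x_0)$, $\rho=|x-x_0|$, and let $\chi_\epsilon$ be a smooth function of $\rho$ with values in $[0,1]$, equal to $1$ for $\rho\le r-\epsilon$, compactly supported in $B$, with $|\chi_\epsilon'|\le C/\epsilon$. Testing $d\alpha=u^*\omega$ with $\chi_\epsilon\xi$ gives
\[
0=\int_B\chi_\epsilon\,(\alpha\wedge d\xi-u^*\omega\wedge\xi)+\int_B\chi_\epsilon'\,\alpha\wedge d\rho\wedge\xi .
\]
The form $d\rho\wedge\xi$ is smooth near $\Sigma$ and vanishes on $\Sigma$, so it is $O(\epsilon)$ on the shell $r-\epsilon<\rho<r$. The last integral is thus bounded by $C$ times the integral of $|\alpha|$ over the shell, which tends to $0$. The first tends to $T_\alpha(\xi)$. So $T_\alpha(\xi)=0$, which is the claim.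

\emph{Conclusion.} By Proposition~\ref{prop:whitehead},
\[
16\pi^2\deg v=\int_B\alpha\wedge u^*\omega-\int_B\beta\wedge w^*\omega=16\pi^2(\deg u-\deg u'),
\]
where the last step uses $\alpha\wedge u^*\omega=\beta\wedge u'^*\omega$ on $B^c$.
\end{proof}

\begin{corollary}\label{cor:small}
If $u,u'\in W^{1,3}(S^3,S^2)$ agree outside a ball $B$ and $E(u;B)+E(u';B)<e_*$, then $\deg u=\deg u'$.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:add} with $w=u'|_B$. Then $E(v)<e_*$, so $\deg v=0$.
\end{proof}

\section{Doubling a minimizer}\label{sec:doubling}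

This section proves $e_{2d}<2e_d$ when $d\neq0$ and $e_d$ is attained. The two lemmas needed for it are used again in the general case.

The obvious way to double a map $u$ is to keep it outside $B_r$ and to put $u\circ\tau_r$ inside, where $\tau_r(x)=r^2x/|x|^2$. The pieces match on $\partial B_r$ and the energy $2E(u;B_r)$ is saved. But $\tau_r$ reverses orientation, so the degrees cancel instead of adding. To correct the orientation we compose with the reflection $\sigma(x)=(x_1,x_2,-x_3)$ and use
\[
j_r=\sigma\circ\tau_r ,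
\]
an orientation-preserving conformal diffeomorphism that exchanges $B_r$ and its exterior. On $\partial B_r$ it equals $\sigma$, so the pieces now match only if the map is $\sigma$-invariant there.

\begin{lemma}[Gluing]\label{lem:glue}
Let $v_1,v_2\in W^{1,3}(S^3,S^2)$ agree on $B_r$, and assume that their common restriction $\Lambda$ to $B_r$ satisfies $\Lambda\circ\sigma=\Lambda$. Let $v_1\#_rv_2$ be equal to $v_1$ on $B_r^c$ and to $v_2\circ j_r$ on $B_r$. Then $v_1\#_rv_2\in W^{1,3}(S^3,S^2)$,
\[
\deg(v_1\#_rv_2)=\deg v_1+\deg v_2,\qquad E(v_1\#_rv_2)=E(v_1;B_r^c)+E(v_2;B_r^c).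
\]
\end{lemma}

\begin{proof}
The trace of $v_2\circ j_r$ on $\partial B_r$ is the trace of $\Lambda\circ\sigma=\Lambda$, which is the trace of $v_1$. So (T1) applies, and the energy identity is conformal invariance. Apply Lemma~\ref{lem:add} to $u=v_1\#_rv_2$ with the cap $w=\Lambda$. Then $u'=v_1$. The map $v$ equals $v_2\circ j_r$ on $B_r$, and on $B_r^c$ it equals $\Lambda\circ\tau_r=\Lambda\circ\sigma\circ\tau_r=v_2\circ j_r$. So $v=v_2\circ j_r$ and $\deg v=\deg v_2$.
\end{proof}

A given map has no such symmetry, but its linearization at a point does. Let $N=(0,0,1)$, and for a linear map $A:\mathbb R^3\to N^\perp$ put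
\[
\Lambda_A(x)=\pi(N+Ax).
\]
$A$ has rank at most $2$; if its kernel contains the $x_3$-axis, then $A\sigma=A$ and $\Lambda_A\circ\sigma=\Lambda_A$. Since $\nabla\Lambda_A(x)=d\pi_{N+Ax}A$ tends to $d\pi_NA=A$ as $x\to0$,
\begin{equation}\label{eq:ball}
E(\Lambda_A;B_\rho)=\tfrac{4\pi}3\rho^3\big(|A|^3+o(1)\big)\qquad(\rho\to0).
\end{equation}
We want to replace $u$ by $\Lambda_A$ on a small ball. The saving is of order $\rho^3$, so the replacement must cost $o(\rho^3)$. This is possible at points where $u$ is differentiable in the following scale-invariant sense.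

\begin{definition}\label{def:good}
A point $p\in\mathbb R^3$ is a \emph{good point} of $u\in W^{1,3}(S^3,S^2)$, with value $u(p)\in S^2$ and differential $A:\mathbb R^3\to u(p)^\perp$, if
\[
U_\rho(y)=\frac{u(p+\rho y)-u(p)}\rho\ \longrightarrow\ Ay\qquad\text{in }W^{1,3}(B_2)\text{ as }\rho\to0 .
\]
\end{definition}

If $T\in O(3)$, $Q\in SO(3)$ and $\lambda>0$, then $0$ is a good point of $x\mapsto Tu(p+\lambda Qx)$ with value $Tu(p)$ and differential $\lambda TAQ$, because the rescaled map becomes $\lambda TU_{\lambda\rho}(Qy)$. By Corollary~\ref{cor:degree} the new map has the same degree, and it has the same energy.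

\begin{lemma}[Flattening]\label{lem:flat}
Let $u\in W^{1,3}(S^3,S^2)$.
\begin{enumerate}
\item[(a)] Almost every $p\in\mathbb R^3$ is a good point of $u$ with differential $\nabla u(p)$.
\item[(b)] If $0$ is a good point with value $N$ and differential $A$, then for small $\rho$ there is $\tilde u_\rho\in W^{1,3}(S^3,S^2)$ with $\tilde u_\rho=\Lambda_A$ on $B_\rho$, $\tilde u_\rho=u$ outside $B_{2\rho}$, $\deg\tilde u_\rho=\deg u$, and $E(\tilde u_\rho)\le E(u)+o(\rho^3)$ as $\rho\to0$.
\end{enumerate}
\end{lemma}

\begin{proof}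
(a) Differentiating $|u|^2=1$ shows that $A=\nabla u(p)$ maps into $u(p)^\perp$ for almost every $p$. Let $p$ also be an $L^3$-Lebesgue point of $u$ and of $\nabla u$, and put $g_\rho(y)=U_\rho(y)-Ay$. Then $\nabla g_\rho(y)=\nabla u(p+\rho y)-A$, so $\epsilon_\rho=\sup_{\rho'\le\rho}\|\nabla g_{\rho'}\|_{L^3(B_2)}\to0$. By Poincar\'e's inequality it remains to show that the mean of $g_\rho$ over $B_2$ tends to $0$. Let $h(x)=u(x)-u(p)-A(x-p)$ and let $\mu(\rho)$ be its mean over $B_\rho(p)$; the mean of $g_\rho$ is $\mu(2\rho)/\rho$. The Lebesgue point property gives only $\mu(\rho)\to0$, and we gain the factor $\rho$ by comparing dyadic scales. For $\rho'\le\rho$, Poincar\'e's inequality on $B_{2\rho'}(p)$ gives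
\[
|\mu(2\rho')-\mu(\rho')|\le\frac1{|B_{\rho'}|}\int_{B_{2\rho'}(p)}|h-\mu(2\rho')|\le C\rho'\,\|\nabla g_{\rho'}\|_{L^3(B_2)}\le C\rho'\epsilon_\rho .
\]
Summing over $\rho'=2^{-j}\rho$, $j\ge0$, and using $\mu(0+)=0$ we get $|\mu(2\rho)|\le2C\rho\,\epsilon_\rho$.

(b) Again let $g_\rho=U_\rho-A\,\cdot$, so $g_\rho\to0$ in $W^{1,3}(B_2)$. By Fubini's theorem and (T2) there is $t=t_\rho\in(\frac32,2)$ with $\|g_\rho\|^3_{W^{1,3}(\partial B_t)}\le2\|g_\rho\|^3_{W^{1,3}(B_2)}\to0$, and then $\sup_{\partial B_t}|g_\rho|\to0$ by (T3). Let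
\[
V_\rho(y)=Ay\quad(|y|\le1),\qquad V_\rho(y)=Ay+\frac{|y|-1}{t-1}\,g_\rho\Big(\frac{ty}{|y|}\Big)\quad(1\le|y|\le t).
\]
Since $t-1\ge\frac12$, (T4) shows that $V_\rho$ is bounded uniformly in $\rho$ and that $\|\nabla V_\rho-A\|_{L^3(B_t)}\to0$. Define $\tilde u_\rho(x)=\pi(N+\rho V_\rho(x/\rho))$ on $B_{t\rho}$ and $\tilde u_\rho=u$ elsewhere. On $\partial B_{t\rho}$ we have $N+\rho V_\rho(x/\rho)=N+\rho U_\rho(x/\rho)=u(x)$, so the traces agree. Since $|N+\rho V_\rho|\ge1-C\rho$, (T5) gives
\[
E(\tilde u_\rho;B_{t\rho})\le\frac{\rho^3}{(1-C\rho)^{3}}\int_{B_t}|\nabla V_\rho|^3=\rho^3\big(|A|^3|B_t|+o(1)\big),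
\]
while $E(u;B_{t\rho})=\rho^3\int_{B_t}|\nabla U_\rho|^3=\rho^3(|A|^3|B_t|+o(1))$. Subtracting gives the energy bound. Both energies are $O(\rho^3)$, so Corollary~\ref{cor:small} on $B_{t\rho}$ gives $\deg\tilde u_\rho=\deg u$.
\end{proof}

\begin{example}[Doubling]\label{ex:double}
Let $d\neq0$ and let $u$ attain $e_d$. Since $E(u)>0$, there is a good point with differential $A\neq0$. After a translation, a rotation of the target, and a rotation of the domain that turns a vector of $\ker A$ into the $x_3$-axis, the point is $0$, the value is $N$, and $A\sigma=A$. Lemma~\ref{lem:glue} applies to $v_1=v_2=\tilde u_r$. The map $\tilde u_r\#_r\tilde u_r$ has degree $2d$, and by Lemma~\ref{lem:flat} and \eqref{eq:ball} its energy is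
\[
2E(\tilde u_r)-2E(\Lambda_A;B_r)\le2e_d-\tfrac{8\pi}3r^3\big(|A|^3+o(1)\big)<2e_d
\]
for small $r$. Hence $e_{2d}<2e_d$.
\end{example}

\begin{remark}\label{rem:S2}
The argument must fail for the Dirichlet energy of smooth maps $S^2\to S^2$. There $|\nabla u|^2\ge2|\operatorname{Jac}u|$ gives $\int|\nabla u|^2\ge8\pi|d|$ in degree $d$, with equality for $z\mapsto z^d$, so the minimal energies are additive for degrees of the same sign. Equality forces the differential to be conformal, hence invertible where it is not zero, and then $A\sigma=A$ holds for no reflection $\sigma$. One can still solve $TA\sigma=A$ with a reflection $T$ of the target, but $T$ changes the sign of the ordinary degree. For the Hopf degree it does not (Corollary~\ref{cor:degree}(b)).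
\end{remark}

\section{Strict subadditivity for attained classes}\label{sec:neck}

For two different minimizers the differentials at the chosen points differ, and the linear maps must be joined through an annulus. We first use the symmetries to make the mismatch as small as possible. For $a\in[0,1]$ let
\[
A_ay=(y_1,ay_2,0),\qquad |A_a|^2=1+a^2,\qquad A_a\sigma=A_a .
\]

\begin{lemma}[Alignment]\label{lem:align}
Let $u\in W^{1,3}(S^3,S^2)$ with $E(u)>0$. There are $a\in[0,1]$ and a map with the same energy and degree as $u$ for which $0$ is a good point with value $N$ and differential $A_a$.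
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:flat}(a) there is a good point with differential $A\neq0$. After a translation and a rotation of the target, the point is $0$ and the value is $N$; identify $N^\perp=\mathbb R^2$. The singular value decomposition gives $A=PDQ$ with $P\in O(2)$, $Q\in O(3)$, and $D$ the $2\times3$ matrix with diagonal entries $a_1\ge a_2\ge0$, $a_1>0$. The third column of $D$ is zero, so changing the sign of the third row of $Q$ does not change $DQ$; we may take $Q\in SO(3)$. Extend $P$ to an element of $O(3)$ that fixes $N$. The map $x\mapsto P^{-1}u(a_1^{-1}Q^{-1}x)$ has differential $a_1^{-1}D=A_a$ with $a=a_2/a_1$.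
\end{proof}

The heart of the proof is the following inequality for linear maps. It says that one can pass from $A_b$ on the unit sphere to $A_a$ on a large sphere at a cost smaller than the energy of $A_a$ on the large ball plus the energy of $A_b$ on the unit ball, which are the two amounts that gluing removes.

\begin{lemma}[Neck]\label{lem:neck}
Let $0\le a\le b\le1$. There are $L>1$ and a Lipschitz map $v:\{1\le|y|\le L\}\to N^\perp$ with $v(y)=A_by$ for $|y|=1$, $v(y)=A_ay$ for $|y|=L$, and
\begin{equation}\label{eq:neck}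
\int_{1<|y|<L}|\nabla v|^3\,dy<\tfrac{4\pi}3L^3|A_a|^3+\tfrac{4\pi}3|A_b|^3 .
\end{equation}
\end{lemma}

\begin{proof}
Write $A=A_a$, $m=|A|^2=1+a^2$ and $\kappa=b-a\in[0,1]$.

\emph{The choice of $v$.} We look for $v=Ay+\phi$ with $\phi=(0,\kappa y_2,0)$ on $|y|=1$ and $\phi$ small at infinity. The expansion of $|A+\nabla\phi|^3$ contains the quadratic term $\frac32\sqrt m\,|\nabla\phi|^2$, which suggests the decaying harmonic extension of the boundary values, the dipole
\[
\phi(y)=(0,\kappa y_2|y|^{-3},0),\qquad y_2|y|^{-3}=-\partial_2|y|^{-1}.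
\]
To reach $Ay$ exactly on a sphere we cut it off. For $R>1$ let $\chi_R=1$ for $|y|\le R$, $\chi_R=0$ for $|y|\ge2R$, and $\chi_R$ linear in $|y|$ in between. Put $\phi_R=\chi_R\phi$, $v_R=Ay+\phi_R$ and $L=2R$. The boundary conditions hold. Since $|B_L|=|B_L\setminus B_1|+\frac{4\pi}3$, inequality \eqref{eq:neck} for $v_R$ is equivalent to
\begin{equation}\label{eq:J}
J_R<\tfrac{4\pi}3\big(m^{3/2}+(1+b^2)^{3/2}\big),\qquad J_R=\int_{|y|>1}\big(|\nabla v_R|^3-m^{3/2}\big)dy ,
\end{equation}
where the integrand vanishes for $|y|>L$.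

\emph{A pointwise bound.} Write $|\nabla v_R|^2=m+X_R$ with $X_R=2A:\nabla\phi_R+|\nabla\phi_R|^2\ge-m$, where $:$ is the Hilbert--Schmidt inner product. Multiplying the concavity inequality $\sqrt{m+X}\le\sqrt m+\frac X{2\sqrt m}$ by $m+X\ge0$ gives
\[
(m+X)^{3/2}\le m^{3/2}+\tfrac32\sqrt m\,X+\tfrac1{2\sqrt m}X^2 ,
\]
and therefore
\begin{equation}\label{eq:Jbound}
J_R\le\tfrac32\sqrt m\Big[\int_{|y|>1}2A:\nabla\phi_R+\int_{|y|>1}|\nabla\phi_R|^2\Big]+\frac1{2\sqrt m}\int_{|y|>1}X_R^2 .
\end{equation}

\emph{The linear term.} Since $A:\nabla\phi$ decays only like $|y|^{-3}$, we do not pass to the limit in this term but compute it exactly. We have $A:\nabla\phi_R=a\,\partial_2(\phi_R)_2$, the function $(\phi_R)_2$ has compact support, and the outer normal of $\{|y|>1\}$ is $-y$. The divergence theorem gives, for every $R$,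
\[
\int_{|y|>1}2A:\nabla\phi_R=-2a\kappa\int_{|y|=1}y_2^2=-\tfrac{4\pi}3\,2a\kappa .
\]
This term has the favorable sign because $a\le b$.

\emph{The remaining terms.} We have $\nabla(\phi_R-\phi)=(\chi_R-1)\nabla\phi+\phi\otimes\nabla\chi_R$ with $|\nabla\phi|\le C|y|^{-3}$, $|\phi|\le|y|^{-2}$, and $|\nabla\chi_R|=1/R\le2/|y|$ on $R<|y|<2R$. So $|\nabla(\phi_R-\phi)|\le C|y|^{-3}$, and it vanishes for $|y|<R$. Hence $\nabla\phi_R\to\nabla\phi$ in $L^2\cap L^4(\{|y|>1\})$, and $X_R\to X=2A:\nabla\phi+|\nabla\phi|^2$ in $L^2$. Let $\nu=y/|y|$, $q=|y|^{-3}$, and let $\mathbf e_2$ be the second basis vector. Then $\nabla\phi_2=\kappa q(\mathbf e_2-3\nu_2\nu)$, so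
\[
|\nabla\phi|^2=\kappa^2q^2(1+3\nu_2^2),\qquad X=2a\kappa q(1-3\nu_2^2)+\kappa^2q^2(1+3\nu_2^2).
\]
Let $\langle\cdot\rangle$ be the average over the unit sphere. Since $|y|^3=q^{-1}$, polar coordinates give $\int_{|y|>1}F\,dy=\frac{4\pi}3\int_0^1\langle F\rangle q^{-2}dq$. The coordinate $\nu_2$ is uniformly distributed on $[-1,1]$, so $\langle\nu_2^2\rangle=\frac13$, $\langle\nu_2^4\rangle=\frac15$, and
\[
\langle1+3\nu_2^2\rangle=2,\quad\langle(1-3\nu_2^2)^2\rangle=\tfrac45,\quad\langle1-9\nu_2^4\rangle=-\tfrac45,\quad\langle(1+3\nu_2^2)^2\rangle=\tfrac{24}5 .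
\]
Thus $\langle X^2\rangle=\frac{16}5a^2\kappa^2q^2-\frac{16}5a\kappa^3q^3+\frac{24}5\kappa^4q^4$, and integrating against $q^{-2}dq$,
\[
\int_{|y|>1}|\nabla\phi|^2=\tfrac{4\pi}3\,2\kappa^2,\qquad\int_{|y|>1}X^2=\tfrac{4\pi}3\Big(\tfrac{16}5a^2\kappa^2-\tfrac85a\kappa^3+\tfrac85\kappa^4\Big).
\]
Inserting this in \eqref{eq:Jbound}, we find that $\limsup_{R\to\infty}J_R-\frac{4\pi}3(m^{3/2}+(1+b^2)^{3/2})\le\frac{4\pi}3\Theta$, where
\[
\Theta=-3\sqrt m\,a\kappa+3\sqrt m\,\kappa^2+\frac1{\sqrt m}\Big(\tfrac85a^2\kappa^2-\tfrac45a\kappa^3+\tfrac45\kappa^4\Big)-m^{3/2}-(1+b^2)^{3/2}.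
\]

\emph{The sign of $\Theta$.} Put $s=a\kappa/m$ and $t=\kappa^2/m$; both lie in $[0,1]$. Since $1+b^2=m+2a\kappa+\kappa^2\ge m(1+t)$,
\[
m^{-3/2}\Theta\le-3s+\tfrac85s^2-\tfrac45st+3t+\tfrac45t^2-1-(1+t)^{3/2}\le-h(t),
\]
with $h(t)=1+(1+t)^{3/2}-3t-\frac45t^2$; the second step uses $\frac85s^2\le3s$ and $st\ge0$. On $[0,1]$ we have $h'(t)=\frac32\sqrt{1+t}-3-\frac85t\le\frac32\sqrt2-3<0$. Hence $h(t)\ge h(1)=2\sqrt2-\frac{14}5$, which is positive because $8>(\frac{14}5)^2=7.84$. So $\Theta<0$, and \eqref{eq:J} holds for large $R$.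
\end{proof}

\begin{remark}
For $a=0$, $b=1$ one has $\Theta=3+\frac45-1-2\sqrt2=-h(1)$, so the last step loses nothing in this case and the margin is below $0.03$. The order $a\le b$ matters for this estimate: for $a=1$, $b=0$, that is $\kappa=-1$ and $m=2$, the same expression is $\Theta=4\sqrt2+\frac{16}{5\sqrt2}-1>0$. In the application the two maps play symmetric roles, so the order can be chosen.
\end{remark}

\begin{proposition}\label{prop:strict}
If $d_1,d_2\neq0$ and both $e_{d_1}$ and $e_{d_2}$ are attained, then $e_{d_1+d_2}<e_{d_1}+e_{d_2}$.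
\end{proposition}

\begin{proof}
Let $u_1,u_2$ be minimizers; they have positive energy by Corollary~\ref{cor:degree}(c). By Lemma~\ref{lem:align} we may assume that $0$ is a good point of both, with value $N$ and differentials $A_a$ for $u_1$ and $A_b$ for $u_2$. Exchanging the indices if necessary, $a\le b$. Fix $L$ and $v$ as in Lemma~\ref{lem:neck}; then let $r\to0$. Let $\tilde u_1$ be given by Lemma~\ref{lem:flat}(b) for $u_1$ with $\rho=Lr$, and $\tilde u_2$ for $u_2$ with $\rho=r$. Since $L$ is fixed, $E(\tilde u_i)\le e_{d_i}+o(r^3)$.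

We modify $\tilde u_1$ in $B_{Lr}$ so that it agrees with $\tilde u_2$ on $B_r$:
\[
v_1(x)=\begin{cases}\tilde u_1(x),&|x|\ge Lr,\\ \pi\big(N+r\,v(x/r)\big),&r\le|x|\le Lr,\\ \Lambda_{A_b}(x),&|x|\le r.\end{cases}
\]
On $|x|=Lr$ the first two expressions equal $\Lambda_{A_a}$, and on $|x|=r$ the last two equal $\Lambda_{A_b}$. Since $v$ takes values in $N^\perp$, we have $|N+rv|\ge1$, so $v_1\in W^{1,3}(S^3,S^2)$ and (T5) gives
\[
E(v_1;B_{Lr}\setminus B_r)\le r^3\int_{1<|y|<L}|\nabla v|^3 .
\]
The maps $v_1$ and $\tilde u_1$ differ only in $B_{Lr}$, where both have energy $O(r^3)$. By Corollary~\ref{cor:small}, $\deg v_1=\deg\tilde u_1=d_1$ for small $r$.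

Now $v_1=\tilde u_2=\Lambda_{A_b}$ on $B_r$ and $\Lambda_{A_b}\circ\sigma=\Lambda_{A_b}$. By Lemma~\ref{lem:glue} the map $w=v_1\#_r\tilde u_2$ has degree $d_1+d_2$ and
\[
E(w)=\big[E(\tilde u_1)-E(\Lambda_{A_a};B_{Lr})\big]+E(v_1;B_{Lr}\setminus B_r)+\big[E(\tilde u_2)-E(\Lambda_{A_b};B_r)\big].
\]
With \eqref{eq:ball} this yields
\[
E(w)\le e_{d_1}+e_{d_2}+r^3\Big[\int_{1<|y|<L}|\nabla v|^3-\tfrac{4\pi}3L^3|A_a|^3-\tfrac{4\pi}3|A_b|^3+o(1)\Big],
\]
and the bracket is negative for small $r$ by \eqref{eq:neck}.
\end{proof}

Both hypotheses are used. If $d_2=0$, then $e_{d_1+d_2}=e_{d_1}+e_{d_2}$, and the constant minimizer has no point with nonzero gradient. Attainment is used because the gain is of order $r^3$ with $r$ depending on the maps: for maps with $E(u_i)\le e_{d_i}+\eta$ the argument gives no lower bound for the gain in terms of $\eta$. For this reason existence and strict subadditivity are proved together, by the induction in Section~\ref{sec:proofs}.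

\section{Minimizing sequences}\label{sec:compact}

We fix the conformal freedom so that a definite small amount of energy lies in the unit ball and no unit ball contains more. Then the sequence converges strongly on bounded sets, the limit is not constant, and energy and degree can be lost only at $\infty$.

\begin{proposition}\label{prop:compact}
Let $d\neq0$ and let $(u_k)$ satisfy $\deg u_k=d$ and $E(u_k)\to e_d$. After composing each $u_k$ with a suitable translation and dilation of $\mathbb R^3$, the following holds. If $u$ is the weak limit in $W^{1,3}(S^3)$ of a subsequence and $d'=\deg u$, then $d'\neq0$ and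
\begin{equation}\label{eq:lower}
e_d\ge E(u)+e_{d-d'} .
\end{equation}
Consequently, either $e_d$ is attained or \eqref{eq:split} holds.
\end{proposition}

\begin{proof}
Let $\delta=e_*/4$.

\emph{Step 1: normalization.} Let $Q_k(r)=\sup_xE(u_k;B_r(x))$. The supremum is attained, since $E(u_k;B_r(x))$ is continuous in $x$ and tends to $0$ as $|x|\to\infty$. By absolute continuity of the integral, the energy in a ball or shell of small volume is small uniformly in its center; so $Q_k$ is continuous and $Q_k(0+)=0$. Also $Q_k(r)\to E(u_k)\ge e_*>\delta$ as $r\to\infty$. Choose $r_k$ with $Q_k(r_k)=\delta$ and a center $x_k$ where the supremum is attained, and replace $u_k$ by $u_k(x_k+r_k\,\cdot)$. Energy and degree are unchanged, and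
\begin{equation}\label{eq:normal}
\sup_xE(u_k;B_1(x))=E(u_k;B_1)=\delta .
\end{equation}
The sequence is bounded in $W^{1,3}(S^3)$, so every subsequence has a weakly convergent subsequence. Let $u_k\rightharpoonup u$ along a subsequence, not relabeled. By Rellich's theorem $u_k\to u$ in $L^3(S^3)$, so $|u|=1$ almost everywhere and $u\in W^{1,3}(S^3,S^2)$.

\emph{Step 2: strong convergence on bounded sets.} The idea is to use $u$ itself as a competitor for $u_k$ on a ball; by \eqref{eq:normal} the energies involved are too small to change the degree. Fix $x\in\mathbb R^3$ and an arbitrary subsequence. Only the bound $E(u_k;B_1(x))\le\delta$ is used in this step, so we take $x=0$ in the notation. By Fubini's theorem, along a further subsequence $u_k|_{\partial B_s}\to u|_{\partial B_s}$ in $L^3(\partial B_s)$ for almost every $s\in(\frac12,1)$. By Fatou's lemma, $\liminf_k\int_{\partial B_s}|\nabla u_k|^3<\infty$ for almost every such $s$. Fix $s$ with both properties for which (T2) holds for $u$ and all $u_k$, and put $B=B_s$, $f_k=u_k|_{\partial B}$,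 $f=u|_{\partial B}$. Along a further subsequence $f_k$ is bounded in $W^{1,3}(\partial B)$, so $f_k\to f$ uniformly by (T3).

Let $\eta_k=\|f_k-f\|_\infty+1/k$, and let $k$ be so large that $\eta_k\le\frac14$. We shrink $u$ slightly and interpolate between $f$ and $f_k$ in a shell of width $\eta=\eta_k$:
\[
w_k(y)=\begin{cases}u\big(\tfrac s{s-\eta}\,y\big),&|y|\le s-\eta,\\[2pt] \pi\Big(f\big(\tfrac{sy}{|y|}\big)+\tfrac{|y|-s+\eta}\eta\,(f_k-f)\big(\tfrac{sy}{|y|}\big)\Big),&s-\eta\le|y|\le s.\end{cases}
\]
The argument of $\pi$ has norm at least $\frac34$. On $|y|=s-\eta$ both expressions equal $f(sy/|y|)$, and on $\partial B$ we have $w_k=f_k$. So $w_k\in W^{1,3}(B,S^2)$ has the trace of $u_k$. In the shell $s/|y|\le2$, so by (T4) the argument of $\pi$ has radial derivative at most $\|f_k-f\|_\infty/\eta$ and tangential gradient at most $2(|\nabla f|+|\nabla f_k|)$. By (T4), (T5) and the scale invariance of $E$,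
\[
E(w_k;B)\le E(u;B)+C\eta_k\big(\|\nabla f_k\|_3^3+\|\nabla f\|_3^3\big)+C\eta_k^{-2}\|f_k-f\|_\infty^3=E(u;B)+o(1),
\]
because $\eta_k^{-2}\|f_k-f\|^3_\infty\le\|f_k-f\|_\infty$. By weak lower semicontinuity $E(u;B)\le\delta$, so $E(u_k;B)+E(w_k;B)\le2\delta+o(1)<e_*$. By Corollary~\ref{cor:small} the map equal to $w_k$ on $B$ and to $u_k$ on $B^c$ has degree $d$. Hence
\[
E(u_k)-E(u_k;B)+E(w_k;B)\ge e_d=E(u_k)-o(1),
\]
that is, $E(u_k;B)\le E(w_k;B)+o(1)\le E(u;B)+o(1)$. By (T6), $\nabla u_k\to\nabla u$ in $L^3(B)$, and $B\supset B_{1/2}$. Every subsequence has such a further subsequence, so $u_k\to u$ in $W^{1,3}(B_{1/2}(x))$ for every $x$, and thus in $W^{1,3}$ of every bounded set. In particular $E(u;B_1)=\delta>0$ by \eqref{eq:normal}.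

\emph{Step 3: cutting near infinity.} We cut $u_k$ along a large sphere on which it is almost constant, and we identify the degrees of the two halves. Let $\varepsilon>0$ be small and choose $R_0$ with $E(u;B_{R_0}^c)\le\varepsilon$. By Chebyshev's inequality the set of $R\in(R_0,2R_0)$ with $\int_{\partial B_R}|\nabla u|^3>2\varepsilon/R_0$ has measure at most $R_0/2$. So $R\int_{\partial B_R}|\nabla u|^3\le4\varepsilon$ on a set of positive measure. By Step 2, Fubini's theorem and (T2), along a subsequence $f_k=u_k|_{\partial B_R}\to f=u|_{\partial B_R}$ strongly in $W^{1,3}(\partial B_R)$ for almost every $R\in(R_0,2R_0)$. Fix $R$ with both properties. For large $k$ we have $R\int_{\partial B_R}|\nabla f_k|^3\le5\varepsilon$, and by (T3) $\operatorname{osc}f_k$ and $\operatorname{osc}f$ are at most $C\varepsilon^{1/3}\le\frac12$.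

Fix $y_0\in\partial B_R$ and define caps on $B_R$ by contracting the boundary values to one point:
\[
w_k(y)=\pi\Big(f_k(y_0)+\tfrac{|y|}R\big[f_k\big(\tfrac{Ry}{|y|}\big)-f_k(y_0)\big]\Big),
\]
and let $w$ be given by the same formula with $f$ in place of $f_k$. The argument of $\pi$ has norm at least $\frac12$, and by (T4) the square of its gradient is at most $R^{-2}(\operatorname{osc}f_k)^2+|\nabla f_k|^2(Ry/|y|)$. So $w_k,w\in W^{1,3}(B_R,S^2)$ have traces $f_k,f$, and
\[
E(w_k;B_R)\le C\Big((\operatorname{osc}f_k)^3+R\int_{\partial B_R}|\nabla f_k|^3\Big)\le C\varepsilon,\qquad E(w;B_R)\le C\varepsilon ,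
\]
with $C$ independent of $\varepsilon$, $R$ and $k$. Since $f_k\to f$ in $W^{1,3}(\partial B_R)$ and uniformly, (T4) and (T5) give $w_k\to w$ in $W^{1,3}(B_R)$.

Let $\tau$ be the inversion in $\partial B_R$. Lemma~\ref{lem:add} for $u_k$ and $w_k$ gives $d=\deg u_k'+\deg v_k$, where $u_k'$ is $w_k$ on $B_R$ and $u_k$ outside, and $v_k$ is $u_k$ on $B_R$ and $w_k\circ\tau$ outside. Lemma~\ref{lem:add} for $u$ and $w$ gives $d'=\deg u'+\deg v$ with $u',v$ built in the same way from $u,w$. Now $E(u')\le C\varepsilon+\varepsilon<e_*$, so $\deg u'=0$ and $\deg v=d'$. Moreover $v_k\to v$ strongly in $W^{1,3}(S^3)$, so $\deg v_k=d'$ for large $k$ by Proposition~\ref{prop:whitehead}. Therefore $\deg u_k'=d-d'$, and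
\[
e_{d-d'}+E(u_k;B_R)\le E(u_k')+E(u_k;B_R)=E(u_k)+E(w_k;B_R)\le E(u_k)+C\varepsilon .
\]
Letting $k\to\infty$ gives $e_{d-d'}+E(u)-\varepsilon\le e_{d-d'}+E(u;B_R)\le e_d+C\varepsilon$, and letting $\varepsilon\to0$ gives \eqref{eq:lower}.

\emph{Step 4: conclusion.} If $d'=0$, then \eqref{eq:lower} reads $e_d\ge E(u)+e_d$, which contradicts $E(u)\ge\delta$. If $d'=d$, then $\deg u=d$ and $E(u)\le e_d$, so $e_d$ is attained. Otherwise $d'$ and $d''=d-d'$ are nonzero, and \eqref{eq:lower} with $E(u)\ge e_{d'}$ gives \eqref{eq:split}.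
\end{proof}

\section{Existence, subadditivity and compactness}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:existence}]
For $d=0$ constants are minimizers. Suppose that $e_d$ is not attained for some $d\neq0$. The sets $\{d:e_d\le M\}$ are finite by Corollary~\ref{cor:degree}(c), so we can choose such a $d$ with $e_d$ minimal. By Proposition~\ref{prop:compact}, $d=d'+d''$ with $d',d''\neq0$ and $e_d\ge e_{d'}+e_{d''}$. Since $e_{d'}$ and $e_{d''}$ are positive, both are smaller than $e_d$, so both are attained by the choice of $d$. Proposition~\ref{prop:strict} gives $e_d<e_{d'}+e_{d''}\le e_d$, a contradiction.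
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a) and (b)]
Part (a) is Proposition~\ref{prop:strict}, whose hypothesis holds by Theorem~\ref{thm:existence}.

For (b), normalize a minimizing sequence $(u_k)$ as in Proposition~\ref{prop:compact}. Any subsequence has a further subsequence with a weak limit $u$, and $d'=\deg u\neq0$. If $d'\neq d$, then \eqref{eq:lower} gives $e_d\ge e_{d'}+e_{d-d'}$, which contradicts (a). So $\deg u=d$ and $E(u)=e_d=\lim E(u_k)$. Since $E(u)^{1/3}$ is the $L^3(S^3)$ norm of the gradient, (T6) gives strong convergence of the gradients, and $u_k\to u$ in $L^3(S^3)$ by Rellich's theorem. A sequence of minimizers is a minimizing sequence and the limit $u$ is a minimizer, which gives the last assertion.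
\end{proof}

\section{Growth of the minimal energy}\label{sec:growth}

The lower bound in Theorem~\ref{thm:more}(c) is Corollary~\ref{cor:degree}(c). For the upper bound we use that composition with a map $S^2\to S^2$ of degree $n$ multiplies the Hopf degree of the Hopf map by $n^2$, while such a map needs a Lipschitz constant of order only $\sqrt n$. This handles perfect squares, and subadditivity fills the gaps.

\begin{lemma}\label{lem:squares}
There is $C_1$ with $e_{n^2}\le C_1n^{3/2}$ for all $n\ge1$.
\end{lemma}

\begin{proof}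
Fix a smooth map $G:\mathbb R^2\to S^2$ that equals $N$ outside the disc of radius $\frac13$ and has degree one, $\int G^*\omega=4\pi$. Fix an orientation-preserving chart of $S^2$ whose image contains the square $[0,1]^2$. Let $l=\lceil\sqrt n\,\rceil\le2\sqrt n$, divide the square into $l^2\ge n$ squares of side $1/l$, and choose $n$ of them, with centers $z_1,\dots,z_n$. Let $g_n(z)=G(l(z-z_i))$ on the $i$-th chosen square and $g_n=N$ elsewhere on $S^2$. Then $g_n$ is smooth, $\int g_n^*\omega=4\pi n$, and $g_n$ has Lipschitz constant at most $C\sqrt n$.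

Let $\mathsf h:S^3\to S^2$ be the Hopf map, $\deg\mathsf h=\pm1$, and let $d\alpha=\mathsf h^*\omega$ with $\alpha$ smooth. The form $g_n^*\omega-n\omega$ has integral zero on $S^2$, so it equals $d\eta$ for a smooth $1$-form $\eta$. Then $(g_n\circ\mathsf h)^*\omega=d(n\alpha+\mathsf h^*\eta)$, and
\[
16\pi^2\deg(g_n\circ\mathsf h)=n^2\!\int\alpha\wedge\mathsf h^*\omega+n\!\int\alpha\wedge d\mathsf h^*\eta+n\!\int\mathsf h^*(\eta\wedge\omega)+\int\mathsf h^*(\eta\wedge d\eta).
\]
The last two terms vanish because $3$-forms on $S^2$ are zero, and the second equals $n\int d\alpha\wedge\mathsf h^*\eta=n\int\mathsf h^*(\omega\wedge\eta)=0$. So $\deg(g_n\circ\mathsf h)=\pm n^2$, and $e_{n^2}=e_{-n^2}\le E(g_n\circ\mathsf h)\le(C\sqrt n)^3E(\mathsf h)$.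
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c), upper bound]
Since $e_0=0$ and $e_{-d}=e_d$, let $d\ge1$. Write $d=n^2+k$ with $n=\lfloor\sqrt d\rfloor$, so $0\le k\le2n\le2\sqrt d$. By part (a), and trivially if $k=0$, $e_d\le e_{n^2}+e_k\le C_1d^{3/4}+e_k$. Let
\[
K=\max\Big\{\frac{C_1}{1-2^{-3/4}},\ e_1,\dots,e_{16}\Big\}.
\]
We prove $e_d\le Kd^{3/4}$ by induction on $d$. For $1\le d\le16$ it holds because $e_d\le K$. For $d>16$ we have $k\le2\sqrt d<d$, so $e_k\le Kk^{3/4}\le K\,2^{3/4}d^{3/8}$ by induction. Since $2^{3/4}d^{-3/8}\le2^{3/4}\cdot16^{-3/8}=2^{-3/4}$,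
\[
e_d\le C_1d^{3/4}+K\,2^{3/4}d^{3/8}\le\big(C_1+2^{-3/4}K\big)d^{3/4}\le Kd^{3/4}.
\]
This completes the induction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{fibrations}
\emph{Minimizing fibrations and $p$-harmonic maps in homotopy classes from $S^3$ into $S^2$},
\texttt{https://archive.intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak cag/\allowbreak 1998/\allowbreak 0006/\allowbreak 0003/\allowbreak CAG-1998-0006-0003-a002.pdf}

\bibitem{SU}
Schoen and Uhlenbeck, J. Diff. Geom., 1983.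

\bibitem{White}
White, Acta Math., 1988.

\end{thebibliography}
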